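# The independence number of a Euclidean minimal spanning tree: a central limit theorem in every dimension

## 1. Points on a line, where the tree is a path

Let $Y\subset\mathbb R^d$ be finite. A minimal spanning tree of $Y$ is a tree with vertex set $Y$ whose total edge length (Euclidean distance) is as small as possible. The independence number $N(G)$ of a finite graph $G$ is the size of a largest set of vertices no two of which are joined by an edge. Throughout, $\mathcal P$ is a Poisson point process of intensity $1$ in $\mathbb R^d$, $B_n=[-n^{1/d}/2,n^{1/d}/2]^d$, and $\hat T_n$ is the minimal spanning tree of $\mathcal P\cap B_n$. We ask how the random number $N(\hat T_n)$ fluctuates: is its variance of order $n$, and is it asymptotically normal?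

In dimension $d=1$ everything can be computed. Let $y_1<\dots<y_k$ be points on a line. Every spanning tree has at least one edge over each of the $k-1$ gaps $(y_i,y_{i+1})$, so its length is at least $y_k-y_1$, and equality forces every gap to be covered exactly once. There are $k-1$ edges and each covers at least one gap, so in the case of equality each edge covers exactly one gap. Hence the minimal spanning tree is the path $y_1y_2\cdots y_k$. The independence number of a path with $k$ vertices is $\lceil k/2\rceil$: take every second vertex for the lower bound, and cut the path into consecutive pairs (and possibly one single vertex) for the upper bound.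

**Proposition (the line).** For $d=1$, $n^{-1}\operatorname{Var}N(\hat T_n)\to\frac14$ and $n^{-1/2}(N(\hat T_n)-\mathbb EN(\hat T_n))\to N(0,\frac14)$ in distribution.

*Proof.* Let $\kappa$ be the number of points in $B_n$, a Poisson variable with mean $n$. Then $N(\hat T_n)=\lceil\kappa/2\rceil=\frac{\kappa}{2}+\frac12 1\{\kappa\text{ odd}\}$. The second term is bounded by $\frac12$, so the standard deviation of $N(\hat T_n)$ differs from $\sqrt n/2$ by at most $\frac12$, and after division by $\sqrt n$ the second term disappears. The central limit theorem for the Poisson distribution gives the rest. $\square$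

The formula hides a difficulty. Add one point to the configuration: $N$ increases by $1$ if $\kappa$ is even and by $0$ if $\kappa$ is odd. So the effect of one new point depends on the parity of the number of points in the entire window. On the line, *no* bounded region around the new point tells us its effect.

In dimension $d\ge2$ there is no formula for $N(\hat T_n)$. The usual way to a central limit theorem is to show that a new point has a local effect, and the line shows that for $N$ this can fail badly. So what changes in dimension $d\ge2$? The tree is no longer a path. It has leaves away from its ends, and we shall see that a vertex next to a leaf stops the transport of parity. The task is to prove that such vertices are met along every infinite path of the limiting forest. The result is the following.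

**Theorem 1.** Let $d\ge2$. There is $\sigma^2=\sigma^2(d)\in(0,\infty)$ such that, as $n\to\infty$,
$$n^{-1}\operatorname{Var}N(\hat T_n)\to\sigma^2\qquad\text{and}\qquad n^{-1/2}\bigl(N(\hat T_n)-\mathbb EN(\hat T_n)\bigr)\to N(0,\sigma^2)\ \text{ in distribution.}$$

Hence there are positive finite $c_1,c_2$ depending on $d$ with $c_1n\le\operatorname{Var}N(\hat T_n)\le c_2n$ for all large $n$, and $(N(\hat T_n)-\mathbb EN(\hat T_n))/(\operatorname{Var}N(\hat T_n))^{1/2}\to N(0,1)$ in distribution. In particular the answer to both questions is yes for every $d\ge3$. For $d=2$, bounds of order $n$ and asymptotic normality are quoted as background from "The central limit theorem for the independence number for minimal spanning trees in the unit square", whose authors write that their method works only for $d=2$.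

**Facts used without proof.**

* The multivariate Mecke formula: for measurable $f\ge0$,
$$\mathbb E\sum_{(x_1,\dots,x_k)\in\mathcal P^k_{\ne}}f(x_1,\dots,x_k,\mathcal P)=\int_{(\mathbb R^d)^k}\mathbb Ef(x_1,\dots,x_k,\mathcal P\cup\{x_1,\dots,x_k\})\,dx_1\cdots dx_k ,$$
where $\mathcal P^k_{\neq}$ is the set of $k$-tuples of distinct points of $\mathcal P$. For example, the expected number of points in $\Lambda$ without another point within distance $r$ is $|\Lambda|$ times the probability that a ball of radius $r$ is empty.
* Uniqueness (Meester–Roy, *Continuum Percolation*, 1996, Thm 3.6): for each fixed $r>0$, the graph on $\mathcal P$ joining points at distance $\le r$ has a.s. at most one infinite component.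
* Ergodicity of $\mathcal P$ and the mean ergodic theorem for i.i.d. fields on $\mathbb Z^d$.
* McLeish's martingale central limit theorem (Ann. Probab. 2 (1974), Thm 2.3), stated in Section 7.
* König's lemma: in an infinite, locally finite, connected graph, an infinite self-avoiding path starts at every vertex.

On measurability, once and for all: the points of $\mathcal P$ can be enumerated measurably, and the graph events below are countable combinations of conditions on finitely many points. By König's lemma, the existence of an infinite path with a given vertexwise property is equivalent to the existence of arbitrarily long finite ones.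

## 2. Minimal spanning forests and points that kill an edge

We need a description of spanning tree edges that makes sense for infinite sets too.

**Order and tree.** Order pairs of points by length, and break ties lexicographically (first by the smaller endpoint, then by the larger one). This is a strict total order $\prec$, invariant under translations. For finite $Y$ let $\mathrm{MST}(Y)$ be the set of pairs $e=\{u,u'\}$ such that $u,u'$ are *not* joined by a path in $Y$ all of whose edges are $\prec e$.

The largest edge of a cycle is never in $\mathrm{MST}(Y)$, so $\mathrm{MST}(Y)$ is acyclic. The $\prec$-least pair between two complementary nonempty parts of $Y$ is always in it, because every path between its endpoints crosses from one part to the other. So it is a spanning tree. When all distances differ, this is the textbook description of the unique minimal spanning tree. We write $N(Y)=N(\mathrm{MST}(Y))$.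

**Generic sets and forest.** A set $X\subset\mathbb R^d$ is *generic* if it is infinite, locally finite, and has distinct interpoint distances. For generic $X$, the minimal spanning forest $\mathrm{MSF}(X)$ is the set of pairs $\{u,u'\}$ of points of $X$ not joined by a finite path in $X$ with all edges shorter than $|u-u'|$. It is acyclic, again because the longest edge of a cycle is excluded. A *ray* is an infinite self-avoiding path $v_0,v_1,\dots$ in the graph considered.

Example: for $d=1$ and $X$ unbounded in both directions, $\mathrm{MSF}(X)$ is the doubly infinite path through consecutive points. A path from $u$ to the next point $u'$ must jump over the gap, hence has an edge of length at least $|u-u'|$. A non-consecutive pair is excluded by any point in between.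

For generic $X$ every tree of $\mathrm{MSF}(X)$ is infinite: if $C\subset X$ is finite and nonempty, the closest pair between $C$ and $X\setminus C$ is an edge of the forest. We record the elementary facts.

* (F1) If $X\subset X'$, $e\subset X$ and $e\in\mathrm{MSF}(X')$, then $e\in\mathrm{MSF}(X)$; the same for MST. (A path in $X$ is a path in $X'$.)
* (F2) If a point $p$ of the set satisfies $\max(|p-u|,|p-u'|)<|u-u'|$, then $\{u,u'\}$ is not an edge, because of the path $u,p,u'$. We say that $p$ *kills* $\{u,u'\}$. Such a $p$ is different from $u$ and $u'$.
* (F3) For a unit vector $\theta$ let $C(u,\theta,\rho)=\{p:0<|p-u|<\rho,\ \angle(p-u,\theta)<30^\circ\}$. If $|u-u'|\ge\rho$, then every $p\in C(u,\frac{u'-u}{|u'-u|},\rho)$ kills $\{u,u'\}$. Indeed $|p-u|<\rho\le|u-u'|$, and $|p-u'|^2=|u-u'|^2+|p-u|\bigl(|p-u|-2|u-u'|\cos\angle\bigr)<|u-u'|^2$ since $2\cos\angle>\sqrt3>1$.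
* (F4) Two edges at one vertex make an angle of at least $60^\circ$. If the lengths are $a\le b$ and the angle is smaller, the other endpoints have squared distance $<a^2+b^2-ab\le b^2$, so the $\prec$-larger of the two edges is excluded. Hence all degrees are at most $D=D_d$, the maximal number of unit vectors in $\mathbb R^d$ with pairwise angles $\ge60^\circ$.
* (F5) Let $T=\mathrm{MST}(Y)$, let $f$ be the $\prec$-largest edge of the $T$-path from $a$ to $b$, and let $\gamma$ be any path in $Y$ from $a$ to $b$. Then the $\prec$-largest edge of $\gamma$ is $\succeq f$. Indeed $\gamma$ crosses between the two parts of $T-f$ by some pair $h$. If $h\ne f$, then $h\notin T$ and $h$ closes a cycle with a $T$-path through $f$. The largest edge of that cycle is not in $T$, so it is $h$, and $h\succ f$.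

By Mecke, $\mathcal P$ is a.s. generic. Moreover, a.s. each $u\in\mathcal P$ has a finite $R_u$ such that $C(u,\theta,R_u)\cap\mathcal P\ne\emptyset$ for all unit $\theta$. To see this, choose finitely many directions such that every $\theta$ is within $15^\circ$ of one of them. The infinite cones of half-angle $15^\circ$ about these directions have infinite volume, so each contains a point (Mecke), and each is contained in the $30^\circ$-cone about any $\theta$ within $15^\circ$ of its axis. By (F3) all edges at $u$ are shorter than $R_u$.

**(AC) Finite changes.** Let $\Omega_0$ be an event with $\mathbb P(\mathcal P\in\Omega_0)=1$. Then a.s. $\mathcal P\setminus F\in\Omega_0$ for all finite $F\subset\mathcal P$. Also $\mathcal P\cup W\in\Omega_0$ a.s. if $W$ consists of finitely many i.i.d. uniform points of a bounded set $\Lambda$ with $|\Lambda|>0$, independent of $\mathcal P$.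

*Proof.* By Mecke, $\mathbb E\sum_{F\in(\mathcal P\cap\Lambda)^k_{\ne}}1\{\mathcal P\setminus F\notin\Omega_0\}=|\Lambda|^k\,\mathbb P(\mathcal P\notin\Omega_0)=0$; take all $k$ and a sequence of cubes $\Lambda$ increasing to $\mathbb R^d$. Likewise $\mathbb P(\mathcal P\cup W\notin\Omega_0)=|\Lambda|^{-k}\,\mathbb E\sum_{w\in(\mathcal P\cap\Lambda)^k_{\ne}}1\{\mathcal P\notin\Omega_0\}=0$. $\square$

## 3. Essential vertices, and why the recursion does not stop by itself

**Essential vertex.** Let $F$ be a finite forest. A vertex $a$ is *essential* in $F$ if it lies in every maximum independent set of $F$, equivalently $N(F-a)=N(F)-1$ (otherwise $N(F-a)=N(F)$). In a path on three vertices the two ends are essential and the middle vertex is not; in a single edge no vertex is essential.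

* (N1) If $e=ab\notin F$ and $F+e$ is a forest, then $N(F+e)=N(F)-1\{a\text{ and }b\text{ are essential in }F\}$. If, say, $a$ is not essential, a maximum independent set of $F$ avoiding $a$ stays independent. If both are essential, every maximum independent set contains both, so $N(F+e)<N(F)$, and removing $a$ from one of them leaves an independent set of $F+e$ of size $N(F)-1$.
* (N2) Root the component of $a$ at $a$, let $F_w$ be the subtree formed by $w$ and its descendants, and call $w$ *ess* if $w$ is essential in $F_w$. Then $w$ is ess if and only if no child of $w$ is ess. To see this, let $S=\sum_cN(F_c)$ over the children $c$ of $w$. Then $N(F_w-w)=S$, and since $N(F_c-c)=N(F_c)-1\{c\text{ ess}\}$,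
$$N(F_w)=\max\Bigl(1+\sum_cN(F_c-c),\ S\Bigr)=\max\bigl(1+S-\#\{c\text{ ess}\},\,S\bigr),$$
which equals $S+1$ exactly when no child is ess. A leaf is ess, so a vertex with a leaf child is not ess. The root $a$ is ess iff it is essential in $F$.
* (N3) For finite $Y$ and $y\notin Y$, $|N(Y\cup\{y\})-N(Y)|\le2D$. Indeed, let $k\le D$ be the degree of $y$ in $T'=\mathrm{MST}(Y\cup\{y\})$. By (F1) the other edges of $T'$ belong to $T=\mathrm{MST}(Y)$, and counting edges shows that (for $Y\ne\emptyset$) exactly $k-1$ edges of $T$ are lost. So we add a vertex, delete $k-1$ edges and add $k$ edges. Each of these at most $2k$ changes alters $N$ by at most $1$. If $Y=\emptyset$, the change is $1$.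

Try (N2) on a path $w_0,w_1,\dots,w_L$ rooted at $w_0$: the vertices alternate from the far end, and $w_0$ is ess iff $L$ is even. This is the parity effect of Section 1. Now hang one extra leaf $b$ on $w_2$, $L\ge2$. Then $w_2$ is not ess, $w_1$ is ess, $w_0$ is not ess, *whatever* $L$ is. One leaf next to the path has cut off all information from beyond $w_2$.

The plan is now natural. The first attempt is to show that a new point $y$ has a local effect on $N$ as follows: $y$ changes the tree at finitely many edges; by (N1) the effect on $N$ is decided by whether certain vertices $a$ are essential; by (N2) this is a recursion over the tree seen from $a$; and near $a$ the tree looks like $\mathrm{MSF}(\mathcal P)$. The point where this attempt stops is that every tree of $\mathrm{MSF}(\mathcal P)$ is infinite, so by König a ray starts at $a$ and the recursion over the tree of $a$ never ends. It does not help to know that there are few rays, since a single ray carries parity in from infinity.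

What is needed is that every ray meets vertices adjacent to leaves. There is a second, smaller question: where does the insertion of $y$ delete edges? It could be that the deleted edge is found farther and farther away as the window grows. The next section prepares both points.

## 4. Rays, clusters and bottlenecks

**Lemma 2.** A.s. from every vertex of $\mathrm{MSF}(\mathcal P)$ there start at most two rays. By (AC), a.s. the same holds for $\mathrm{MSF}(\mathcal P\setminus F)$ for all finite $F\subset\mathcal P$.

*Proof.* **Step 1 (finding a trifurcation).** We show that three rays from one vertex produce a vertex with three disjoint rays. Suppose three distinct rays start at $x$. In a forest two rays from $x$ share an initial segment and are disjoint afterwards. Let $p$ be the last common vertex of rays 1 and 2, and $w'$ the last vertex of ray 3 on ray 1 $\cup$ ray 2. If $w'$ is at or before $p$, put $w=p$: the tails of rays 1 and 2, and the path back from $p$ to $w'$ continued by ray 3, are three rays that are disjoint except at $w$. Otherwise $w'$ lies beyond $p$, say on ray 1. Put $w=w'$: the tails of rays 1 and 3, and the path back to $p$ continued by ray 2, do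 the same. Call such a $w$ a *trifurcation*.

**Step 2 (too little boundary for trifurcations).** We bound their density. Let $Q_z=z+[-\frac12,\frac12)^d$ for $z\in\mathbb Z^d$ and let $t$ be the expected number of trifurcations in $Q_0$. Let $\Lambda=[-L/2,L/2)^d$, $L\in\mathbb N$. Take all edges of $\mathrm{MSF}(\mathcal P)$ with at least one endpoint in $\Lambda$, and give each edge with exactly one endpoint in $\Lambda$ (a crossing edge) its own copy of the outside endpoint, a *boundary leaf*. This is a finite forest. Let $H'$ be the union of all its paths between boundary leaves. Every vertex of $H'$ that is not a boundary leaf is interior to such a path, so the leaves of $H'$ are boundary leaves. A trifurcation $w\in\Lambda$ has three disjoint rays, each of which leaves $\Lambda$. Followed to their first exits they lead to three distinct boundary leaves, so $w$ has degree at least $3$ in $H'$. In a tree with at least one edge, $\sum(\deg-2)=-2$, so there are at least as many leaves as vertices of degree $\ge3$. Hence the number of trifurcations in $\Lambda$ is at most the number of crossing edges.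

A crossing edge is longer than $r$, or its inner endpoint is within $r$ of $\partial\Lambda$. So for $r\le L$,
$$tL^d\le D\bigl(2d\,rL^{d-1}+L^d\pi(r)\bigr),\qquad\pi(r)=\mathbb E\,\#\{u\in\mathcal P\cap Q_0:\ u\text{ has an MSF edge longer than }r\}.$$
Since each $u$ has finitely many edges, $\pi(r)\to0$ as $r\to\infty$ by dominated convergence (dominating variable $|\mathcal P\cap Q_0|$). Divide by $L^d$, let $L\to\infty$ and then $r\to\infty$: $t=0$. By stationarity there are a.s. no trifurcations. $\square$

**Clusters.** For $x\in\mathcal P$ let $C_x(r)$, respectively $C_x(<r)$, be the component of $x$ in the graph on $\mathcal P$ with edges of length $\le r$, respectively $<r$. The *bottleneck* of $x,y$ is $m(x,y)=\inf\{r:y\in C_x(r)\}$. Let $r_c\in[0,\infty]$ be the infimum of the $r$ for which an infinite $C_x(r)$ exists with positive probability. By ergodicity, for $r>r_c$ there is a.s. an infinite component.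

Is the infimum $m(x,y)$ attained? For general sets it is not. In the plane take the points $(0.9\,i,\pm\frac12(1+\frac1i))$, $i\ge1$. Neighbors within a row have distance at most $\sqrt{0.81+1/16}<1$, so each row is connected at level $<1$. Two points in different rows have distance at least $1+\frac1i$ if they are the pair number $i$, and more than $\sqrt{0.81+1}>1.3$ otherwise. So the rows are joined at level $r$ for every $r>1$, but not at level $1$: the bottleneck is $1$ and is not attained, as the connection moves off to infinity. Note that at level $1$ both clusters are infinite. In a Poisson process this has to be excluded at a random level, and uniqueness at each fixed level does not do it directly.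

**Lemma 3.** A.s. for every $e=\{u,u'\}\in\mathrm{MSF}(\mathcal P)$, at least one of $C_u(<|e|)$, $C_{u'}(<|e|)$ is finite.

*Proof.* By Mecke it suffices to fix $u\ne u'$, put $r=|u-u'|$, and show that for $\mathcal P\cup\{u,u'\}$ the violation has probability $0$. A violation means that the level-$(<r)$ components of $u$ and $u'$ in $\mathcal P\cup\{u,u'\}$ are distinct (as $\{u,u'\}$ is a forest edge) and both infinite. Deleting $u$ leaves finitely many pieces of its component, one for each neighbor at most, and these pieces are level-$(<r)$ components of $\mathcal P$. One of them is infinite. The same holds for $u'$. So $\mathcal P$ has two infinite components at level $<r$. A.s. no two points of $\mathcal P$ have distance exactly $r$, so this contradicts uniqueness at the fixed level $r$. $\square$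

**Lemma 4.** A.s. for all $x,y\in\mathcal P$ the bottleneck is attained: $y\in C_x(m(x,y))$.

*Proof.* **Step 1 (reaching the infinite cluster).** For a fixed $q>r_c$ let $I_q$ be the a.s. unique infinite component at level $q$. For $x\in\mathcal P\setminus I_q$ let $m_q(x)=\inf\{r:C_x(r)\cap I_q\ne\emptyset\}<\infty$. The step proves:

*A.s. $C_x(<m_q(x))$ is finite for all $x\in\mathcal P\setminus I_q$.*

The tool is mass transport. Suppose every $u\in\mathcal P$ sends total mass at most $1$ to points of $\mathcal P$ by a translation covariant rule. Let $M(z,z')$ be the mass sent from $Q_z$ to $Q_{z'}$. Then $\mathbb E\sum_zM(z,0)=\mathbb E\sum_zM(0,-z)\le\mathbb E|\mathcal P\cap Q_0|=1$, so a.s. the points of $Q_0$, and by stationarity all points, receive finite mass.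

Our rule: for $u\in\mathcal P\setminus I_q$ let $E_u(r)$ be the set of $v\in I_q$ reachable from $u$ by a path with edges of length $\le r$ whose only vertex in $I_q$ is $v$. It increases with $r$. Let $E_u=\bigcap_{r>m_q(u)}E_u(r)$. If $E_u$ is finite and nonempty, $u$ sends mass $1/|E_u|$ to each $v\in E_u$; otherwise it sends nothing. A.s. every point receives finite mass.

Suppose the assertion fails with positive probability. Then for some open cube $\Lambda=(-K,K)^d$ the following event $G$ has positive probability: there are $x\in(\mathcal P\cap\Lambda)\setminus I_q$ with $C_x(<m_q(x))$ infinite, and $z\in I_q\cap\Lambda$. Choose $n_0$ with $n_0q>\operatorname{diam}\Lambda$ and let $W=\{w_1,\dots,w_{n_0}\}$ be i.i.d. uniform in $\Lambda$, independent of $\mathcal P$. For any such pair $(x,z)$, the set of $(w_1,\dots,w_{n_0})\in\Lambda^{n_0}$ with $|x-w_1|,|w_1-w_2|,\dots,|w_{n_0}-z|$ all less than $q$ is open, and it is nonempty (space the points evenly on the segment from $x$ to $z$). So with positive probability $G$ occurs and $W$ is such a chain for some such pair. Fix an outcome of this event, and put $m=m_q(x)$, $S=C_x(<m)$ (both for $\mathcal P$; $S$ is infinite)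 and $\mathcal P'=\mathcal P\cup W$. By (AC) we may assume that $\mathcal P'$ has a unique infinite component $I_q'$ at level $q$ and that every point of $\mathcal P'$ receives finite mass in $\mathcal P'$. Primes refer to $\mathcal P'$.

We have $I_q'\supset I_q\cup W\cup\{x\}$, as the chain is attached to $z\in I_q$ and to $x$. Also $I_q'$ is the union of $W$ with those level-$q$ clusters of $\mathcal P$ that have a point within $q$ of $W$: follow a path in $I'_q$ from a point of $\mathcal P$ until it first meets $W$. There are finitely many such clusters, and all except $I_q$ are finite. Next, $S\cap I_q=\emptyset$, since a finite path from $x$ to $I_q$ with edges $<m$ would give $m_q(x)<m$. So $S\cap I_q'$ lies in finitely many finite clusters, and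
$$A:=W\cup(S\cap I_q')\quad\text{is finite.}$$

Let $u$ be one of the infinitely many points of $S\setminus I_q'$. It is joined to $x\in I_q'$ by a finite path with edges $<m$, so $m_q'(u)<m$. Let $m_q'(u)<r<m$. The set $E_u'(r)$ is nonempty: take a path with edges $\le r$ from $u$ to $I_q'$ and stop at its first vertex in $I'_q$. It is contained in $A$: before its last vertex $v$ such a path lies in $\mathcal P'\setminus I_q'\subset\mathcal P$, starts in $S$ and has edges $<m$, hence lies in $S$; so $v\in W$, or $v\in\mathcal P$ and then $v\in S\cap I_q'$. Thus the $E_u'(r)$, $m_q'(u)<r<m$, are nonempty subsets of a finite set, monotone in $r$. Their intersection $E_u'$ is nonempty, finite and contained in $A$. So $u$ sends total mass $1$ to $A$. As there are infinitely many such $u$, the finite set $A$ receives infinite mass, a contradiction.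

**Step 2 (attainment).** We now deduce the lemma. A.s. the following hold simultaneously: the assertion of Step 1 for all rational $q>r_c$, uniqueness at all rational levels and (if $r_c<\infty$) at level $r_c$, no infinite clusters at rational levels below $r_c$, and distinct distances. Suppose $m=m(x,y)$ is not attained, so $C_x(m)\neq C_y(m)$.

The cluster $C_x(m)$ is infinite. Otherwise its distance to the remaining points is attained and equals some $\delta>m$. Then $C_x(r)=C_x(m)\not\ni y$ for $m\le r<\delta$, contradicting the definition of $m$. By symmetry $C_y(m)$ is infinite. If $m<r_c$, a rational level in $(m,r_c)$ would have an infinite cluster, which is excluded. So $m\ge r_c$ (in particular $r_c<\infty$), and $m\ne r_c$ by uniqueness at level $r_c$. Choose a rational $q\in(r_c,m)$.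

We claim $C_x(m)\cap I_q\neq\emptyset$. Suppose not. Then $x\notin I_q$ and $m_q(x)\ge m$.

* If $m_q(x)>m$, then $C_x(<m_q(x))\supset C_x(m)$ is infinite, contradicting Step 1.
* If $m_q(x)=m$, then $F=C_x(<m)$ is finite by Step 1, while $C_x(m)$ is infinite. So an edge of length exactly $m$ leads from $F$ to some $b\notin F$. The pair at distance $m$ is unique, so $C_x(m)=F\cup C_b(<m)$ and $C_b(<m)$ is infinite. As $C_b(<m)\subset C_x(m)$ does not meet $I_q$, we have $b\notin I_q$ and $m_q(b)\ge m$. So $C_b(<m_q(b))\supset C_b(<m)$ is infinite, again contradicting Step 1.

Likewise $C_y(m)\cap I_q\ne\emptyset$. Since $q<m$, both $C_x(m)$ and $C_y(m)$ contain $I_q$, so they are equal, a contradiction. $\square$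

## 5. Leaves along every ray

**Support vertex.** A vertex of a graph is a *support vertex* if it is adjacent to a vertex of degree $1$. In the path $w_0\cdots w_L$, $L\ge3$, only $w_1$ and $w_{L-1}$ are support vertices. The doubly infinite path has none, so the next lemma is false in dimension $1$.

**Lemma 5.** Let $d\ge2$. A.s. every ray of $\mathrm{MSF}(\mathcal P)$ contains infinitely many support vertices of $\mathrm{MSF}(\mathcal P)$.

A sensible first attempt is this. Along a ray there are infinitely many places where the addition of a few points nearby would create a leaf next to the ray. Each such pattern has positive probability, so it should occur infinitely often. The attempt stops because the ray is selected by looking at the whole configuration: given the ray, the points near it are neither Poisson nor independent. If we do add points near the ray, we get a new configuration with a new forest, and there is no contradiction in the fact that the old configuration was bad and the new one is not.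

The way past this is to count. If the ray from $x$ has no support vertices, there are infinitely many places to add a pattern, hence an infinite measure of ways to do it. Conversely, look at the configuration after the addition: in how many ways can it have arisen from $x$ and a pattern? We design the pattern, a *trap*, so that three possibilities far from each other would give three different rays from $x$, which Lemma 2 forbids. So the number of ways back is bounded, and the Mecke formula turns "bounded" into a contradiction with "infinite".

**Step 1 (design of traps).** This step defines traps. Fix $\ell>0$, to be chosen in Step 4. $B(v,r)$ denotes open balls. Fix a finite $\Gamma\subset B(0,\ell)$ such that every point of $B(0,\ell)$ has distance $<\ell/16$ from $\Gamma$. Let $X$ be generic and $v\in X$. Call $v$ *surrounded* in $X$ if $X\cap B(v+g,\ell/16)\ne\emptyset$ for all $g\in\Gamma$. Then: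

* (S) If $v$ is surrounded, then for all $w\in B(v,\ell/4)$ and unit $\theta$, $C(w,\theta,\ell)\cap(X\setminus\{v\})\ne\emptyset$.

Indeed $o=w+\frac\ell2\theta$ lies in $B(v,\ell)$, so some $p\in X$ has $|p-o|<\ell/8$. The ball $B(o,\ell/4)$ is contained in $C(w,\theta,\ell)$, since seen from $w$ it subtends the half-angle $\arcsin\frac12=30^\circ$ and it lies within distance $\frac34\ell$ of $w$. So $p\in C(w,\theta,\ell)$. Finally $|p-w|>\frac38\ell>|v-w|$, so $p\ne v$.

Let $v$ be surrounded, and let $N_v=\{z_1,\dots,z_k\}$ be the set of $z\in X\setminus\{v\}$ such that no $p\in X$ kills $\{v,z\}$. By (S) with $w=v$ and (F3), $|z_j-v|<\ell$, so $N_v$ is finite. The nearest point to $v$ belongs to it, so $k\ge1$. If $|z_i-v|=a<b=|z_j-v|$ and the angle at $v$ were $\le60^\circ$, then $|z_i-z_j|^2\le a^2+b^2-ab<b^2$ and $z_i$ would kill $\{v,z_j\}$. So all angles between the directions of the $z_j$ are $>60^\circ$, and $k=k(v,X)\le D$. Let $U=X\cap B(v,2\ell)\setminus\{v\}$.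

**Trap.** A *trap at $v$ in $X$* is a tuple $W=(s_1,\dots,s_k,b_1,\dots,b_k)$ of distinct points of $B(v,\ell/4)\setminus X$ such that, with $V=W\cup\{v\}$ and $\Theta$ the tree on $V$ with edges $vs_j$, $s_jb_j$ $(1\le j\le k)$:

* (i) two points of $V$ not adjacent in $\Theta$ have distance strictly larger than every edge of the $\Theta$-path between them, and every edge of $\Theta$ is shorter than $\operatorname{dist}(V,U)$;
* (ii) for all $z\in U$ and $w\in\{v,b_1,\dots,b_k\}$, some $p\in U\cup V$ kills $\{z,w\}$.

So all connections from outside must use the guards $s_j$, and each guard carries a leaf $b_j$. A miniature in the plane: $v=(0,0)$, $z=(1,0)$, $s=(0.08,0.06)$, $b=(0.07,0.09)$. The squared distances are $|sb|^2=0.001$, $|vs|^2=0.01$, $|vb|^2=0.013$, $|zs|^2=0.85$, $|zb|^2=0.873$, $|zv|^2=1$. The minimal spanning tree has the edges $sb$, $vs$, $zs$: one enters from $z$ through $s$, and $b$ is a leaf at $s$.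

**Step 2 (what a trap does).** This step shows that a ray cannot visit a trap without meeting a support vertex.

**Claim 5.1.** Let $v$ be surrounded in $X$, $W$ a trap at $v$ in $X$, and let $Y$ be generic with $Y\cap B(v,2\ell)=(X\cap B(v,2\ell))\cup W$. Then every ray of $\mathrm{MSF}(Y)$ that starts outside $V$ and visits $V$ contains a support vertex of $\mathrm{MSF}(Y)$.

*Proof.* Let $\{w,y\}\in\mathrm{MSF}(Y)$ with $w\in V$, $y\in Y\setminus V$. If $|w-y|\ge\ell$, then (S) gives a $p\in X\setminus\{v\}$ in $C(w,\frac{y-w}{|y-w|},\ell)\subset B(v,\frac54\ell)$. So $p\in U\subset Y$, and $p$ kills $\{w,y\}$ by (F3), a contradiction. Hence $y\in B(v,\frac54\ell)$, so $y\in U$, and (ii) forces $w\in\{s_1,\dots,s_k\}$.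

Pairs in $V$ that are not in $\Theta$ are not forest edges, by (i). Each $ab\in\Theta$ is a forest edge. Indeed, consider a path in $Y$ from $a$ to $b$ with all edges shorter than $|a-b|$. It cannot leave $V$: an edge from $V$ to $U$ has length $\ge\operatorname{dist}(V,U)>|a-b|$, and an edge from $V$ to $Y\setminus B(v,2\ell)$ has length $\ge\frac74\ell>\frac12\ell>|a-b|$. Inside $V$ it must cross between the two parts of $\Theta-ab$ by a pair different from $ab$. This pair is not in $\Theta$ and its $\Theta$-path contains $ab$, so it is longer than $|a-b|$ by (i), a contradiction.

So in $\mathrm{MSF}(Y)$ each $b_j$ has degree $1$ with neighbor $s_j$, and the only vertices of $V$ with neighbors outside $V$ are among the $s_j$. A ray coming from outside enters $V$ at some $s_j$, a support vertex. $\square$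

**Step 3 (traps exist).** This step shows that a surrounded point always has a positive measure of traps. It is here that $d\ge2$ is needed.

**Claim 5.2.** If $X$ is generic and $v\in X$ is surrounded, the set of traps at $v$ has positive Lebesgue measure $c(v,X)$ in $(\mathbb R^d)^{2k}$.

*Proof.* The trap conditions are finitely many strict inequalities, and finite disjunctions of such, continuous in $W$; and $B(v,\ell/4)\setminus X$ is open. So the set of traps is open, and it suffices to find one trap. Let $r_j=|z_j-v|$ and $\theta_j=(z_j-v)/r_j$, so $\langle\theta_i,\theta_j\rangle<\frac12$ for $i\ne j$. Since $d\ge2$, there are unit vectors $\varphi_j\ne\theta_j$ so close to $\theta_j$ that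
$$\langle\varphi_i,\varphi_j\rangle<\tfrac12,\qquad\langle\varphi_j,\theta_j\rangle>\max(0,\langle\varphi_i,\theta_j\rangle)\qquad(i\ne j),$$
and $\langle\varphi_1,\theta_1\rangle>0$ if $k=1$. Put $u_j=(\varphi_j-\theta_j)/|\varphi_j-\theta_j|$. Then $\langle\varphi_j,u_j\rangle>0>\langle\theta_j,u_j\rangle$, because both are positive multiples of $\pm(1-\langle\varphi_j,\theta_j\rangle)$. Let
$$s_j=v+\varepsilon\varphi_j,\qquad b_j=s_j+\eta u_j,$$
with $\varepsilon$ small and then $\eta$ small depending on $\varepsilon$, in particular $\eta<\varepsilon$. For such choices the points are distinct, in $B(v,\ell/4)$ and not in $X$.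

*Condition (i).* The edges of $\Theta$ have lengths $\varepsilon$ and $\eta<\varepsilon$. The non-adjacent pairs are longer than $\varepsilon$: $|s_i-s_j|^2=2\varepsilon^2(1-\langle\varphi_i,\varphi_j\rangle)>\varepsilon^2$; $|b_j-v|^2=\varepsilon^2+2\varepsilon\eta\langle\varphi_j,u_j\rangle+\eta^2>\varepsilon^2$; and for $i\ne j$, $|b_j-s_i|\ge|s_j-s_i|-\eta>\varepsilon$ and $|b_i-b_j|\ge|s_i-s_j|-2\eta>\varepsilon$ for $\eta$ small. Also $\operatorname{dist}(V,U)>\varepsilon$ for $\varepsilon$ small.

*Condition (ii).* Let $z\in U$. If $z\notin N_v$, some $p\in X$ kills $\{v,z\}$. Then $0<|p-v|<|z-v|<2\ell$, so $p\in U$. Since $U$ is finite and the inequalities are strict, for $\varepsilon,\eta$ small the same $p$ kills $\{w,z\}$ for all $w\in V$. If $z=z_j$, the point $p=s_j$ works: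

* For $w=v$: $|s_j-v|=\varepsilon<r_j$, and $|s_j-z_j|^2=r_j^2-2\varepsilon r_j\langle\varphi_j,\theta_j\rangle+\varepsilon^2<r_j^2$ for $\varepsilon$ small.
* For $w=b_j$: $|s_j-b_j|=\eta$ is smaller than $|b_j-z_j|$, and $|b_j-z_j|^2=|s_j-z_j|^2+2\eta\langle u_j,\varepsilon\varphi_j-r_j\theta_j\rangle+\eta^2>|s_j-z_j|^2$.
* For $w=b_i$, $i\ne j$: $|s_j-b_i|\le2\varepsilon+\eta$ is smaller than $|b_i-z_j|$. Further $|s_i-z_j|^2-|s_j-z_j|^2=2\varepsilon r_j(\langle\varphi_j,\theta_j\rangle-\langle\varphi_i,\theta_j\rangle)>0$, so $|b_i-z_j|\ge|s_i-z_j|-\eta>|s_j-z_j|$ for $\eta$ small. $\square$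

Put $c(v,X)=0$ if $v$ is not surrounded. Whether $v$ is surrounded, the number $k(v,X)$, the set of traps and $c(v,X)$ depend only on $X\cap B(v,2\ell)$: if $v$ is surrounded, points at distance $\ge\ell$ from $v$ are outside $N_v$ because of points in $B(v,\ell)$, and killers $p$ of $\{v,z\}$ satisfy $|p-v|<|z-v|$.

**Step 4 (every ray offers many places).** This step shows, by a percolation estimate, that no ray can avoid the places where traps have a measure bounded below.

**Claim 5.3.** For suitable $\ell,M<\infty$ and $c_0>0$, a.s. every ray of $\mathrm{MSF}(\mathcal P)$ contains infinitely many vertices $v$ which are *nice* in $\mathcal P$, meaning $c(v,\mathcal P)\ge c_0$ and $|\mathcal P\cap B(v,4\ell)|\le M$.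

*Proof.* For $z\in\mathbb Z^d$ let $K_z^{(a)}=\ell z+\ell[-\frac a2,\frac a2)^d$. Call $z$ *good* if

* (a) all cubes in the partition of $K_z^{(13)}$ into grid cubes of side $\ell/(16d)$ contain points of $\mathcal P$;
* (b) $|\mathcal P\cap K_z^{(13)}|\le M$;
* (c) $c(v,\mathcal P)\ge c_0$ for all $v\in\mathcal P\cap K_z^{(5)}$;

and *bad* otherwise. Under (a) every $v\in\mathcal P\cap K_z^{(5)}$ is surrounded: for $g\in\Gamma$ the point $v+g$ lies in $K_z^{(13)}$, and its grid cube has diameter $\ell/(16\sqrt d)<\ell/16$ and contains a point of $\mathcal P$. Since $B(v,2\ell)\subset K_z^{(13)}$ for such $v$, goodness of $z$ depends only on $\mathcal P\cap K_z^{(13)}$, and its probability does not depend on $z$.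

Let $p_0>0$ be such that $p_0<3^{-d\,25^d}$. The number $(208d)^d$ of grid cubes does not depend on $\ell$, so we can choose $\ell$ so large that (a) fails with probability at most $p_0/2$. On (a) the finitely many values $c(v,\mathcal P)$, $v\in\mathcal P\cap K_z^{(5)}$, are positive by Claim 5.2. So we can choose $c_0$ small and $M$ large such that $\mathbb P(z\text{ bad})\le p_0$.

Among $n$ distinct sites at least $n/25^d$ have pairwise $\ell_\infty$-distance $\ge13$ (choose greedily; a chosen site excludes at most $25^d$ sites), and such sites are good or bad independently, because the cubes $K_z^{(13)}$ are disjoint. Call sites at $\ell_\infty$-distance $1$ $*$-adjacent. The probability that there is a $*$-path of $n$ distinct bad sites from $0$ is at most $(3^dp_0^{1/25^d})^n\to0$. By König and stationarity there is a.s. no infinite $*$-connected set of bad sites.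

Next, if a forest edge $\{p,p'\}$ meets $K_z^{(1)}$, $z$ good, at a point $g$, then $p$ or $p'$ lies in $K_z^{(5)}$. Otherwise $|p-g|,|p'-g|\ge2\ell$. By (a) there is $x\in\mathcal P$ with $|x-g|<\ell/16$, so $|x-p|<|p-g|+|p'-g|=|p-p'|$, and the same for $p'$: $x$ kills the edge.

Consider a ray and its polygonal curve. The set of sites $z$ whose cube $K_z^{(1)}$ it meets is infinite, since $\mathcal P$ is locally finite. It is also $*$-connected: if it split into two parts without $*$-adjacency, the corresponding unions of closed cubes would be disjoint closed sets covering the connected curve, both meeting it. Suppose only finitely many of these sites were good. Each edge of the ray meeting one of their cubes has an endpoint in a fixed finite set, so there are finitely many such edges, and a tail of the ray meets only cubes of bad sites. This gives an infinite $*$-connected set of bad sites, which is impossible. So infinitely many good cubes are met, and each gives a vertex $v$ of the ray in $K_z^{(5)}$. It is nice by (c) and (b), because $B(v,4\ell)\subset K_z^{(13)}$. Each vertex arises from at most $5^d$ sites, so there are infinitely many nice vertices. $\square$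

Fix $\ell,M,c_0$ as in Claim 5.3.

**Step 5 (few ways back).** This step bounds the number of traps that may have been added. For generic $X$, call a ray of $\mathrm{MSF}(X)$ *support-free* if it contains no support vertex of $\mathrm{MSF}(X)$. Fix $k\in\{1,\dots,D\}$. Let $\mathcal V_k$ be the set of triples $(X,x,W)$ with $X$ generic, $x\in X$, $W\in(\mathbb R^d)^{2k}$, for which there are a support-free ray $\xi$ of $\mathrm{MSF}(X)$ from $x$ and a vertex $v\in\xi$, nice in $X$, with $|v-x|>4\ell$ and $k(v,X)=k$, such that $W$ is a trap at $v$ in $X$. (A support-free ray from $x$ through $v$ exists iff there are arbitrarily long finite self-avoiding support-free paths from $x$ through $v$, so $\mathcal V_k$ is measurable.)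

**Claim 5.4.** A.s. for each $x\in\mathcal P$, the number of tuples $W$ of distinct points of $\mathcal P\setminus\{x\}$ with $(\mathcal P\setminus W,x,W)\in\mathcal V_k$ is at most $C=2(M+2k)^{2k}$.

*Proof.* For each such $W$ fix $\xi_W$ and $v_W$ as in the definition, with $X=\mathcal P\setminus W$. Suppose $W_1,W_2,W_3$ are such tuples whose base points $v_i=v_{W_i}$ have pairwise distances $\ge3\ell$. Write $X_i=\mathcal P\setminus W_i$, $\xi_i=\xi_{W_i}$, $V_i=W_i\cup\{v_i\}$, $X_0=\mathcal P\setminus(W_1\cup W_2\cup W_3)$.

Let $i\neq j$. As $W_i\subset B(v_i,\ell/4)$ does not meet $B(v_j,2\ell)$,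
$$X_i\cap B(v_j,2\ell)=\mathcal P\cap B(v_j,2\ell)=\bigl(X_j\cap B(v_j,2\ell)\bigr)\cup W_j .$$
So Claim 5.1 applies with $X=X_j$, $v=v_j$, $W=W_j$ and $Y=X_i$ ($v_j$ is surrounded in $X_j$ since $c(v_j,X_j)\ge c_0>0$). The ray $\xi_i$ starts at $x\notin V_j$, because $x\notin W_j$ and $|x-v_j|>4\ell$. It is support-free in $\mathrm{MSF}(X_i)$, so it cannot visit $V_j$: $\xi_i\cap V_j=\emptyset$. Hence $\xi_i\subset X_0$, and by (F1) $\xi_1,\xi_2,\xi_3$ are rays of $\mathrm{MSF}(X_0)$ from $x$. They are pairwise distinct, since $v_j\in\xi_j$ and $v_j\notin\xi_i$ for $i\ne j$. This contradicts Lemma 2 for finite deletions.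

So a maximal family of such $W$ with base points pairwise at distance $\ge3\ell$ has at most two members. Every such $W'$ has $|v_{W'}-v_W|<3\ell$ for a member $W$, so all points of $W'$ lie in $\mathcal P\cap B(v_W,4\ell)$. This set has at most $M+2k$ points, as $v_W$ is nice in $\mathcal P\setminus W$. $\square$

**Step 6 (the count).** This step compares the two counts and proves Lemma 5. By Mecke, applied to $\sum_{x\in(\mathcal P\setminus W)\cap Q_0}1\{(\mathcal P\setminus W,x,W)\in\mathcal V_k\}$, and by Claim 5.4,
$$\mathbb E\sum_{x\in\mathcal P\cap Q_0}\mathrm{Leb}\{W:(\mathcal P,x,W)\in\mathcal V_k\}=\mathbb E\sum_{W\in\mathcal P^{2k}_{\ne}}\ \sum_{x\in(\mathcal P\setminus W)\cap Q_0}1\{(\mathcal P\setminus W,x,W)\in\mathcal V_k\}\le C\,\mathbb E|\mathcal P\cap Q_0|=C .$$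
So a.s. these Lebesgue measures are finite for all $x\in\mathcal P\cap Q_0$ and all $k\le D$.

Suppose now that a support-free ray $\xi$ of $\mathrm{MSF}(\mathcal P)$ starts at some $x\in\mathcal P\cap Q_0$. By Claim 5.3 it contains infinitely many nice vertices. Since $\mathcal P$ is locally finite, for some $k$ infinitely many of them satisfy $k(v,\mathcal P)=k$ and $|v-x|>4\ell$ and have pairwise distances $\ge\ell$. Their sets of traps lie in the disjoint sets $B(v,\ell/4)^{2k}$ and have measure at least $c_0$ each, so $\mathrm{Leb}\{W:(\mathcal P,x,W)\in\mathcal V_k\}=\infty$. Hence a.s. no support-free ray starts in $Q_0$, and by stationarity there is a.s. no support-free ray at all. Applying this to all tails of a ray, every ray contains infinitely many support vertices. $\square$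

## 6. A new point has a local effect

**Proposition 6.** Let $d\ge2$ and let $y$ be uniform on $Q_0$, independent of $\mathcal P$. A.s. there are $R<\infty$ and $\delta\in\mathbb Z$ such that for every finite $A\subset\mathbb R^d\setminus[-R,R]^d$, with $Y=(\mathcal P\cap[-R,R]^d)\cup A$,
$$N(Y\cup\{y\})-N(Y)=\delta .$$

If this holds for some $R$, it holds for all larger $R$ with the same $\delta$: the additional points of $\mathcal P$ can be counted as part of $A$. By (AC), $\mathcal P\cup\{y\}$ has all a.s. properties of $\mathcal P$. Below, "for $R$ large" means: for all $R\ge R_0$ and all admissible $A$, where $R_0\geq1$ depends on $(\mathcal P,y)$ but not on $A$.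

**Step 1 (the finite tree near a vertex).** This step identifies the tree locally with the forest. *Let $X=\mathcal P$ or $X=\mathcal P\cup\{y\}$, and $u\in X$. For $\rho$ large and all finite $A\subset\mathbb R^d\setminus[-\rho,\rho]^d$, the edges at $u$ of $\mathrm{MST}((X\cap[-\rho,\rho]^d)\cup A)$ are exactly the edges at $u$ of $\mathrm{MSF}(X)$.*

Let $B(u,R_u)\subset[-\rho,\rho]^d$. By (F3), in both graphs the edges at $u$ are shorter than $R_u$, so only finitely many candidates $u'\in X$ remain. If $\{u,u'\}\notin\mathrm{MSF}(X)$, there is a finite path of shorter edges in $X$. Once $[-\rho,\rho]^d$ contains it, $\{u,u'\}$ is not an MST edge. If $e=\{u,u'\}\in\mathrm{MSF}(X)$, Lemma 3 gives a finite $C$ among the level-$(<|e|)$ clusters of $u$ and $u'$ in $X$. It contains exactly one of $u,u'$. All points of $X\setminus C$ have distance $\ge|e|$ from $C$, with equality only for the pair $e$. If $\rho$ is large, $[-\rho,\rho]^d\supset C\cup e$ and all points of $A$ have distance $>|e|$ from $C$. Then $e$ is the $\prec$-least pair between $C$ and the rest, hence an MST edge.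

**Step 2 (which edges change).** This step shows that only finitely many edges, at fixed places, are changed by $y$. Let $z_1,\dots,z_k$ be the neighbors of $y$ in $\mathrm{MSF}(\mathcal P\cup\{y\})$, and let $T=\mathrm{MST}(Y)$, $T'=\mathrm{MST}(Y\cup\{y\})$. By Step 1, for $R$ large, the $T'$-neighbors of $y$ are $z_1,\dots,z_k$. By Lemma 4, for $i\ne j$ there is a self-avoiding path $\gamma_{ij}$ in $\mathcal P$ from $z_i$ to $z_j$ whose longest edge $e_{ij}$ has length exactly $m(z_i,z_j)$; it is the only pair of $\mathcal P$ with this length. *For $R$ large, $T\setminus T'\subset\{e_{ij}\}$.*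

Let $e=\{u,u'\}\in T\setminus T'$. As $e\notin T'$, the points $u,u'$ are joined in $Y\cup\{y\}$ by a path of edges $\prec e$, and by (F5) the $T'$-path from $u$ to $u'$ has only edges $\prec e$. It contains $y$, since otherwise it lies in $Y$ and $e\notin T$. So it passes $z_i,y,z_j$ for some $i\ne j$. The two remaining segments avoid $y$ and belong to $T$ by (F1). Hence the $T$-path from $z_i$ to $z_j$ consists of these two segments and $e$, and $e$ is its $\prec$-largest edge.

*Upper bound.* When $\gamma_{ij}\subset[-R,R]^d$, (F5) gives $e\preceq e_{ij}$.

*Lower bound.* The level-$(<m(z_i,z_j))$ clusters of $z_i$ and of $z_j$ in $\mathcal P$ are distinct, and $e_{ij}$ joins them, since it is the only edge of $\gamma_{ij}$ of length $m(z_i,z_j)$. So $e_{ij}\in\mathrm{MSF}(\mathcal P)$, and by Lemma 3 one of the two clusters, $C$, is finite. As in Step 1, for $R$ large $e_{ij}$ is the $\prec$-least pair between $C$ and $Y\setminus C$. The $T$-path from $z_i$ to $z_j$ crosses from $C$ to its complement, so its largest edge satisfies $e\succeq e_{ij}$.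

Hence $e=e_{ij}$. By Step 1, for $R$ large, membership of each $e_{ij}$ in $T$ and in $T'$ does not depend on $A$ and $R$. By (F1), $T'\setminus T$ consists of the edges at $y$. So for $R$ large, $T'=(T\setminus\mathcal R)\cup\mathcal A$ with *fixed* finite sets $\mathcal R\subset\{e_{ij}\}$ and $\mathcal A=\{yz_1,\dots,yz_k\}$.

**Step 3 (reduction to essential vertices).** This step reduces the change of $N$ to finitely many yes/no questions. Pass from $T\sqcup\{y\}$ (with $y$ isolated, so $N$ is $N(Y)+1$) to $T'$ by deleting the edges of $\mathcal R$ one by one, and then adding those of $\mathcal A$ one by one, in a fixed order. All intermediate graphs are subgraphs of $T\sqcup\{y\}$ or of $T'$, hence forests, and have the form $F_Y=(T\setminus\mathcal R_0)\cup\mathcal A_0$ on $Y\cup\{y\}$ with fixed $\mathcal R_0\subset\mathcal R$, $\mathcal A_0\subset\mathcal A$. By (N1), the change of $N$ by an edge $ab$ is determined by whether $a$ and $b$ are essential in the one of the two graphs without $ab$. So it suffices to show: *for each such $(\mathcal R_0,\mathcal A_0)$ and each endpoint $a$ of an edge of $\mathcal R\cup\mathcal A$, whether $a$ is essential in $F_Y$ is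 the same for all admissible $A$ and all $R$ large.*

**Step 4 (the limiting forest and its blocked vertices).** This step finds a finite piece of tree around $a$ that decides the question. Let $F=(\mathrm{MSF}(\mathcal P)\setminus\mathcal R_0)\cup\mathcal A_0$ on $\mathcal P\cup\{y\}$. By Step 1, for each vertex the edges at it in $F_Y$ and in $F$ agree for $R$ large. So $F$ is locally finite, and it is acyclic, as a cycle would lie in $F_Y$ for $R$ large. A ray of $F$ has a tail which is a ray of $\mathrm{MSF}(\mathcal P)$, so by Lemma 5 it contains infinitely many support vertices of $\mathrm{MSF}(\mathcal P)$. Exclude those which are endpoints of edges of $\mathcal R\cup\mathcal A$, and those adjacent in $\mathrm{MSF}(\mathcal P)$ to a degree-$1$ vertex that is such an endpoint. Only finitely many are excluded, because a vertex of degree $1$ has only one neighbor. Each remaining one is adjacent in $F$ to a vertex of degree $1$ in $F$.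

Call a vertex $w\ne a$ of the $F$-component of $a$ *blocked* if it has an $F$-neighbor $b\ne a$ of degree $1$ in $F$. Let $\mathcal D$ be the set of vertices $w$ of this component such that no vertex strictly between $a$ and $w$ is blocked. (For the path with a leaf $b$ at $w_2$ from Section 3 and $a=w_0$, $L\ge4$, the blocked vertices are $w_2$ and $w_{L-1}$, and $\mathcal D=\{w_0,w_1,w_2\}$.)

Every ray of $F$ from $a$ contains a blocked vertex: take on it a non-excluded support vertex that is neither $a$ nor a neighbor of $a$; its leaf is then not $a$. So the subtree $\mathcal D$, which is locally finite, contains no ray from $a$. By König's lemma $\mathcal D$ is finite.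

**Step 5 (the recursion).** This step evaluates (N2) on $\mathcal D$. Let $R$ be so large that $F_Y$ and $F$ have the same edges at all vertices of $\mathcal D$ and at all $F$-neighbors of $\mathcal D$. Root the component of $a$ in $F_Y$ at $a$.

* A blocked $w\in\mathcal D$ has a neighbor $b\ne a$ of degree $1$. This $b$ is not the parent of $w$, since the parent is $a$ or has degree $\ge2$. So $b$ is a leaf child, and $w$ is not ess by (N2), whatever lies beyond $w$.
* A non-blocked vertex of $\mathcal D$, and $a$ itself, has all its children in $\mathcal D$, and they are the same in $F_Y$ and in $F$.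

So (N2) determines, by recursion on the finite tree $\mathcal D$, whether $a$ is ess, independently of $A$ and $R$; and $a$ is ess iff it is essential in $F_Y$. This proves Proposition 6. $\square$

## 7. Resampling cubes and the martingale central limit theorem

Let $\mathcal P'$ be an independent copy of $\mathcal P$, let $\mathcal P^{(z)}=(\mathcal P\setminus Q_z)\cup(\mathcal P'\cap Q_z)$, and for cubes $B$ let $\Delta_z(B)=N(\mathcal P\cap B)-N(\mathcal P^{(z)}\cap B)$. Removing and adding points one at a time, (N3) gives
$$|\Delta_z(B)|\le2D\bigl(|\mathcal P\cap Q_z|+|\mathcal P'\cap Q_z|\bigr).\tag{1}$$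

**Step 1 (limits of the differences).** This step passes from one added point to a resampled cube. *A.s. there is $R<\infty$ such that $\Delta_0(B)$ has the same value, called $\Delta_0$, for all cubes $B\supset[-R,R]^d$.* Add the points of $\mathcal P\cap Q_0$ in uniformly random order $y_1,\dots,y_\kappa$ to $\mathcal P\setminus Q_0$. Given $\kappa\ge j$, the pair $((\mathcal P\setminus Q_0)\cup\{y_1,\dots,y_{j-1}\},\,y_j)$ has the law of $(\mathcal P,y)$ given $|\mathcal P\cap Q_0|=j-1$, which is absolutely continuous with respect to the law of $(\mathcal P,y)$ in Proposition 6. Apply the proposition with $A$ the points of the configuration in $B\setminus[-R,R]^d$: a.s. the change of $N$ caused by $y_j$ in the window $B$ is the same for all cubes $B$ containing a large enough $[-R,R]^d$. So $N(\mathcal P\cap B)-N((\mathcal P\setminus Q_0)\cap B)$ is eventually constant. The same holds for the points of $\mathcal P'\cap Q_0$, and the difference of the two quantities is $\Delta_0(B)$.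

Define $\Delta_z$ analogously, and let
$$g(R)=\sup\{\mathbb E(\Delta_0(B)-\Delta_0)^2:\ B\text{ a cube},\ B\supset[-R,R]^d\}.$$
Then $g(R)\to0$ as $R\to\infty$. Otherwise there are $\varepsilon>0$ and cubes $B_k'\supset[-k,k]^d$ with $\mathbb E(\Delta_0(B_k')-\Delta_0)^2\ge\varepsilon$ for all $k$, contradicting the a.s. convergence and the domination (1).

**Step 2 (martingale differences).** This step writes $N(\hat T_n)-\mathbb EN(\hat T_n)$ as a sum of orthogonal terms. Order $\mathbb Z^d$ lexicographically and let $\mathcal F_z=\sigma(\mathcal P\cap Q_w:w\le z)$, $\mathcal F_{<z}=\sigma(\mathcal P\cap Q_w:w<z)$, $Z_n=\{z:Q_z\cap B_n\ne\emptyset\}$, and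
$$D_{z,n}=\mathbb E[\Delta_z(B_n)\mid\mathcal F_z],\qquad D_z=\mathbb E[\Delta_z\mid\mathcal F_z].$$
Since $\mathcal P\cap Q_z$ is independent of $\mathcal P^{(z)}$ and $\mathcal F_{<z}$ jointly, and $\mathcal P^{(z)}$ and $\mathcal P$ have the same joint law with $(\mathcal P\cap Q_w)_{w<z}$,
$$\mathbb E[N(\mathcal P^{(z)}\cap B_n)\mid\mathcal F_z]=\mathbb E[N(\mathcal P^{(z)}\cap B_n)\mid\mathcal F_{<z}]=\mathbb E[N(\mathcal P\cap B_n)\mid\mathcal F_{<z}].$$
So $D_{z,n}=\mathbb E[N(\hat T_n)\mid\mathcal F_z]-\mathbb E[N(\hat T_n)\mid\mathcal F_{<z}]$. As $N(\hat T_n)$ depends only on the independent configurations $\mathcal P\cap Q_w$, $w\in Z_n$, the $(D_{z,n})_{z\in Z_n}$ are the martingale differences of $N(\hat T_n)$ when the cubes of $Z_n$ are revealed successively. Hence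
$$N(\hat T_n)-\mathbb EN(\hat T_n)=\sum_{z\in Z_n}D_{z,n},\qquad\operatorname{Var}N(\hat T_n)=\sum_{z\in Z_n}\mathbb ED_{z,n}^2 .$$
By (1), Jensen's inequality and the finite moments of Poisson variables, $\mathbb ED_{z,n}^4$ and $\mathbb ED_z^4$ are bounded by a constant.

**Step 3 (law of large numbers for the squares).** This step shows that $n^{-1}\sum_{z\in Z_n}D_{z,n}^2$ converges in $L^1$ to
$$\sigma^2:=\mathbb ED_0^2=\mathbb E\bigl(\mathbb E[\Delta_0\mid\mathcal F_0]\bigr)^2<\infty .$$
The lexicographic order and $\prec$ are translation invariant, so $(D_z)$ is a stationary factor of the i.i.d. field $((\mathcal P\cap Q_z)-z)_z$, hence ergodic. The sets $Z_n$ are boxes in $\mathbb Z^d$ with all side lengths tending to infinity, and $|Z_n|/n\to1$. The mean ergodic theorem gives $n^{-1}\sum_{z\in Z_n}D_z^2\to\sigma^2$ in $L^1$.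

If $z+[-R,R]^d\subset B_n$, then by translation $\mathbb E(D_{z,n}-D_z)^2\le\mathbb E(\Delta_z(B_n)-\Delta_z)^2\le g(R)$. For fixed $R$, all but $o(n)$ of the $z\in Z_n$ satisfy this. For these, Cauchy–Schwarz gives
$$\mathbb E|D_{z,n}^2-D_z^2|\le\bigl(\mathbb E(D_{z,n}-D_z)^2\bigr)^{1/2}\bigl(\mathbb E(D_{z,n}+D_z)^2\bigr)^{1/2}\le C'g(R)^{1/2},$$
and for the others the left side is bounded. So $\limsup_nn^{-1}\sum_{z\in Z_n}\mathbb E|D_{z,n}^2-D_z^2|\le C'g(R)^{1/2}$, and this tends to $0$ as $R\to\infty$. Hence $n^{-1}\sum_zD_{z,n}^2\to\sigma^2$ in $L^1$. Taking expectations,
$$n^{-1}\operatorname{Var}N(\hat T_n)\to\sigma^2.\tag{2}$$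

**Step 4 (normal limit, given $\sigma^2>0$).** McLeish's theorem says: if a martingale difference array $(X_{n,i})$ has $\max_i|X_{n,i}|$ bounded in $L^2$ uniformly in $n$, $\max_i|X_{n,i}|\to0$ in probability and $\sum_iX_{n,i}^2\to1$ in probability, then its row sums converge in law to $N(0,1)$. Suppose $\sigma^2>0$, and take the array $D_{z,n}/(\sigma\sqrt n)$. The sum of squares converges by Step 3. Next, $\mathbb E\max_zD_{z,n}^2/n\le n^{-1}\sum_z\mathbb ED_{z,n}^2$ is bounded. Finally $\mathbb P(\max_z|D_{z,n}|>\varepsilon\sqrt n)\le\sum_z\mathbb ED_{z,n}^4/(\varepsilon^4n^2)\to0$. So $n^{-1/2}(N(\hat T_n)-\mathbb EN(\hat T_n))\to N(0,\sigma^2)$ in distribution. It remains to prove $\sigma^2>0$.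

## 8. Isolated clusters of two or four points: the variance is not smaller

To see randomness of order $n$, we look for places where a local choice changes $N$ by exactly one, whatever happens elsewhere. A small isolated cluster of an even number of points does this.

**The pattern $A_J$.** Let $J=c+[-10,10)^d$, let $m\ge\sqrt{d+3}$ be an integer, $\beta=B(c,\frac1{10})$, and $\beta_i=B(c+\frac i{50}e_1,\frac1{1000})\subset\beta$ for $0\le i\le3$; these four balls are disjoint. A point set $Y$ satisfies $A_J$ if

* (1) every grid cube of side $1/m$ in the shell $S=J\setminus(c+[-4,4)^d)$ contains a point of $Y$;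
* (2) $Y\cap(c+[-4,4)^d)\subset\beta$;
* (3) $\mathcal C=Y\cap\beta$ is of type I (one point in each of $\beta_0,\beta_1$ and no other) or of type II (one point in each of $\beta_0,\dots,\beta_3$ and no other).

The probability that $\mathcal P$ satisfies $A_J$ is positive and does not depend on $c$.

**Lemma 7.** Let $d\ge2$ and let a finite $Y$ satisfy $A_J$. Then $N(Y)=N(Y\setminus\mathcal C)+1$ for type I, and $N(Y)=N(Y\setminus\mathcal C)+2$ for type II.

*Proof.* **Step 1 (one connecting edge).** We show that $\mathrm{MST}(Y)$ has exactly one edge between $\mathcal C$ and $Y\setminus\mathcal C$. There is at least one; let $\{a,p\}$, $a\in\mathcal C$, be one. If $p\notin J$, let $q$ be a point on the segment from $a$ to $p$ with $|q-c|_\infty=7$, and let $p'\in Y$ be in the grid cube of $q$, so $|p'-q|\le\sqrt d/m\le1$. As $|q-p|\ge3$ and $|q-a|\ge6.9$, we get $|p'-a|\le|q-a|+1<|a-p|$ and $|p'-p|\le|q-p|+1<|a-p|$. So $p'$ kills $\{a,p\}$, which is impossible. Hence $p\in S$, and $|a-p|\ge3.9>3$. Points of $Y\cap S$ in grid cubes sharing a face have distance at most $\sqrt{4+(d-1)}/m=\sqrt{d+3}/m\le1$. The grid cubes of the shell are face-connected, since $d\ge2$: a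 grid cube of the shell is outside the central range in some coordinate; keeping this coordinate, move another one to its minimal value, and then move all the others to their minimal values. So points of $Y\cap S$ are joined within $Y\cap S$ by edges $\le1$, and points of $\mathcal C$ within $\mathcal C$ by edges $\le\frac15$. If there were two edges between $\mathcal C$ and $Y\setminus\mathcal C$, both longer than $3$, the endpoints of the $\prec$-larger one would be joined through the other one by $\prec$-smaller edges, which is impossible.

**Step 2 (decomposition).** We show that $\mathrm{MST}(Y)$ is the union of $\mathrm{MST}(\mathcal C)$, $\mathrm{MST}(Y\setminus\mathcal C)$ and the connecting edge. By (F1), the other edges of $\mathrm{MST}(Y)$ lie in $\mathrm{MST}(\mathcal C)$ or in $\mathrm{MST}(Y\setminus\mathcal C)$. There are $|Y|-2=(|\mathcal C|-1)+(|Y\setminus\mathcal C|-1)$ of them, so all edges of these two trees occur.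

**Step 3 (the gain).** $\mathrm{MST}(\mathcal C)$ is a path on $2j$ vertices, with $j=1$ for type I and $j=2$ for type II. In type II consecutive points have distance at most $\frac1{50}+\frac2{1000}=0.022$ and other pairs at least $\frac2{50}-\frac2{1000}=0.038$, so only the three consecutive pairs can be edges. If a tree $T_0$ is joined by one edge to a path on $2j$ vertices, $N$ increases by exactly $j$. It increases by at most $j$, since the path has a perfect matching with $j$ edges. It increases by at least $j$, since one of the two color classes of the path, each of size $j$, avoids the attachment vertex and can be added to a maximum independent set of $T_0$. $\square$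

**Proof that $\sigma^2>0$.** Take $K\ge c\,n$ disjoint translates $J_i\subset B_n$ of such cubes ($n$ large, $c=c(d)>0$), with $\mathcal C_i$ and $\beta^{(i)}$. Whether $A_{J_i}$ holds depends only on the points in $J_i$, so we may remove the clusters one at a time, and Lemma 7 gives
$$N(\hat T_n)=N\Bigl((\mathcal P\cap B_n)\setminus\bigcup_{i:A_{J_i}}\mathcal C_i\Bigr)+\sum_{i:A_{J_i}}\bigl(1+1\{\text{type II in }J_i\}\bigr).$$
Let $\mathcal G$ be the $\sigma$-algebra generated by $\mathcal P\setminus\bigcup_i\beta^{(i)}$, the indicators of the events $A_{J_i}$, and $\mathcal P\cap\beta^{(i)}$ on the complement of $A_{J_i}$. Given $\mathcal G$, the first term is determined. Conditions (1) and (2) concern only points outside $\beta^{(i)}$, so given $\mathcal G$ the types in the cubes with $A_{J_i}$ are independent, and type II has the fixed probability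
$$p=\frac{\mathbb P(\text{type II})}{\mathbb P(\text{type I})+\mathbb P(\text{type II})}\in(0,1).$$
Therefore
$$\operatorname{Var}N(\hat T_n)\ge\mathbb E\operatorname{Var}(N(\hat T_n)\mid\mathcal G)=p(1-p)\,\mathbb P(A_J)\,K\ge c_1n,\qquad c_1>0 .$$
With (2), $\sigma^2\ge c_1>0$. By Step 4 of Section 7, Theorem 1 is proved. $\blacksquare$

## 9. The matching number, and a fixed number of points

Two further statements come from the same ingredients; they are not needed for Theorem 1.

**Matching number.** Let $\nu(\hat T_n)$ be the size of a largest set of pairwise disjoint edges of $\hat T_n$. A tree is bipartite, so by König's theorem $\nu(\hat T_n)$ equals the vertex cover number, and $\nu(\hat T_n)=|\mathcal P\cap B_n|-N(\hat T_n)$. The effect of a new point on $\nu$ is $1$ minus its effect on $N$. So it is bounded and satisfies the conclusion of Proposition 6, and Section 7 applies. In Lemma 7 a cluster of type I contributes $2-1=1$ to $\nu$ and one of type II contributes $4-2=2$, so the lower bound for the variance is unchanged. Thus Theorem 1 holds for $\nu(\hat T_n)$, with some limiting variance in $(0,\infty)$.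

**Theorem 8.** Let $d\ge2$, let $\mathcal U_n$ be $n$ i.i.d. uniform points in $B_n$, and let $\sigma^2$ be as in Theorem 1. There is $\tau^2\in(0,\sigma^2]$ with $n^{-1}\operatorname{Var}N(\mathcal U_n)\to\tau^2$ and $n^{-1/2}(N(\mathcal U_n)-\mathbb EN(\mathcal U_n))\to N(0,\tau^2)$ in distribution. By scaling, the same holds for $n$ i.i.d. uniform points in $[0,1]^d$.

*Proof.* We use Penrose–Yukich (Ann. Appl. Probab. 11 (2001), Thm 2.1): if a translation invariant functional $H$ of finite point sets is strongly stabilizing, polynomially bounded, and satisfies the bounded moments condition (uniformly bounded fourth moments of the add-one cost at $0$ for $m$ uniform points in a translate $A$ of a $B_n$ with $0\in A$, $|A|/2\le m\le3|A|/2$), then these limits hold with constants $0\le\tau^2\le\sigma^2$, and $\tau^2>0$ if the limiting add-one cost $\Delta(\infty)$ is nondegenerate. Here strong stabilization means that the conclusion of Proposition 6 holds for the addition of the point $0$ to $\mathcal P$, and $\Delta(\infty)$ is the resulting value $\delta$.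

**Step 1 (conditions).** The functional $N$ is translation invariant since $\prec$ is, $0\le N(Y)\le|Y|$, and the add-one cost is bounded by $2D$ by (N3). Strong stabilization follows from Proposition 6 by translating by $-y$, as $\mathcal P-y$ is a Poisson process independent of $y$. In particular the $\delta$ of Proposition 6 has the law of $\Delta(\infty)$.

**Step 2 (nondegeneracy).** Suppose $\Delta(\infty)=c$ a.s.; then $c\in\mathbb Z$. Take $J$ centered at $0$. With positive probability $\mathcal P$ satisfies (1), (2) and type I. Let $y_1,y_2$ be independent of each other and of $\mathcal P$, uniform in $\beta_2$ and $\beta_3$. As $\beta_2,\beta_3\subset Q_0$, conditioning $y$ on $\beta_2$ in Proposition 6 shows that a.s. adding $y_1$ to $\mathcal P\cap B$ changes $N$ by $c$ for all large cubes $B$. Conditioning $y$ on $\beta_3$ and using (AC) for $\mathcal P\cup\{y_1\}$, adding $y_2$ afterwards also changes $N$ by $c$. So the total change is $2c$. But type I has become type II, with the same points outside the cluster and with (1), (2) still true, so by Lemma 7 the total change is exactly $1$. Thus $2c=1$ with $c$ an integer, a contradiction. $\blacksquare$
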